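# Pinning small spheres: the capacity series for the biharmonic Dirichlet problem in dimensions $n\ge 8$

Notation used throughout: $B_\rho(x_0)$ is an open ball, $B_\rho=B_\rho(0)$, $S_\rho=\partial B_\rho$; $\|\cdot\|$ and $(\cdot,\cdot)$ are the norm and inner product of $L^2(\mathbb R^n)$; $|\nabla^2 v|$ is the Euclidean (Frobenius) norm of the Hessian; $\theta=\frac{n-4}{4}$. The letters $C,C_1,C_2,\dots$ denote constants depending only on $n$ unless other dependence is shown, and $C$ may change from line to line.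

## 1. One sphere in free space: the center value $1-\frac n4$

We begin with a problem that can be solved by hand. Take the constant function $1$ on $\mathbb R^n$, $n\ge5$, and force it to vanish on the sphere $S_r$ by subtracting a correction that equals $1$ on $S_r$ and has the least possible energy $\|\Delta\varphi\|^2$. Nothing is asked of the gradient on $S_r$. What is the value at the center afterwards?

For the energy $\|\nabla\varphi\|^2$ the optimal correction is $\min(1,(|x|/r)^{2-n})$. It equals $1$ in the whole ball, so the center value becomes $0$. For $\|\Delta\varphi\|^2$ something else happens. With $\rho=|x|$ put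
$$w=\tfrac n4-\theta\rho^2\quad(\rho\le1),\qquad w=\tfrac n4\rho^{4-n}-\theta\rho^{2-n}\quad(\rho\ge1),\qquad w_r(x)=w(x/r).\tag{1.1}$$

**Proposition 1.** Let $n\ge5$ and $c_n=2n(n-2)\theta>0$. Then $w_r=1$ on $S_r$, and for every compactly supported $\varphi\in W^{2,2}(\mathbb R^n)$
$$(\Delta w_r,\Delta\varphi)=c_n r^{-3}\int_{S_r}\varphi\,d\sigma,\qquad \|\Delta w_r\|=r^{(n-4)/2}\|\Delta w\|,\qquad \|\Delta w\|^2=c_n|S_1|.\tag{1.2}$$
In particular $(\Delta w_r,\Delta\varphi)=0$ if $\varphi=0$ on $S_r$, and $\|\Delta\varphi\|\ge\|\Delta w_r\|$ for every $\varphi\in C_0^\infty(\mathbb R^n)$ with $\varphi=1$ on $S_r$. Moreover $w(0)=\frac n4=1+\theta$, so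
$$1-w_r=-\theta\bigl(1-|x|^2/r^2\bigr)\ \text{ in } B_r,\qquad (1-w_r)(0)=-\theta.\tag{1.3}$$

*Proof.* At $\rho=1$ both expressions in (1.1) equal $\frac n4-\theta=1$. The radial derivatives there are $-2\theta$ from inside and $\frac n4(4-n)-\theta(2-n)=-n\theta+(n-2)\theta=-2\theta$ from outside. Hence $w\in C^1\cap W^{2,\infty}_{\rm loc}$, and $\Delta w$ may be computed piece by piece. Since $\Delta\rho^2=2n$, $\Delta\rho^{4-n}=2(4-n)\rho^{2-n}$ and $\rho^{2-n}$ is harmonic,
$$\Delta w=-2n\theta\min(1,\rho^{2-n}).$$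
This function is continuous, is harmonic off $S_1$, and its radial derivative jumps across $S_1$ by $-2n\theta(2-n)=c_n$. It is in $L^2$:
$$\|\Delta w\|^2=4n^2\theta^2|S_1|\Bigl(\frac1n+\int_1^\infty\rho^{4-2n}\rho^{n-1}d\rho\Bigr)=4n^2\theta^2|S_1|\,\frac{2n-4}{n(n-4)}=2n(n-2)\theta|S_1|=c_n|S_1|,$$
where $n-4=4\theta$ was used.

Let $\varphi$ be smooth with compact support and write $g=\Delta w$, with $\nu$ the outward normal of $B_1$. Green's formula in $B_1$ and in its exterior gives
$$\int_{B_1}g\Delta\varphi=\int_{S_1}\bigl(g\,\partial_\nu\varphi-\varphi\,\partial_\nu g_{\rm in}\bigr),\qquad \int_{\mathbb R^n\setminus B_1}g\Delta\varphi=\int_{S_1}\bigl(-g\,\partial_\nu\varphi+\varphi\,\partial_\nu g_{\rm out}\bigr).$$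
The sum is $c_n\int_{S_1}\varphi\,d\sigma$. Mollification extends this to compactly supported $\varphi\in W^{2,2}$, since the trace on a sphere is continuous on $W^{2,2}$. For general $r$, $\Delta w_r=r^{-2}(\Delta w)(x/r)$, so the jump of the radial derivative becomes $c_nr^{-3}$ and $\|\Delta w_r\|^2=r^{-4}r^n\|\Delta w\|^2$.

If $\varphi\in C_0^\infty$ and $\varphi=1$ on $S_r$, then $(\Delta w_r,\Delta\varphi)=c_nr^{-3}|S_r|=c_n|S_1|r^{n-4}=\|\Delta w_r\|^2$, and Cauchy–Schwarz gives $\|\Delta\varphi\|\ge\|\Delta w_r\|$. The formulas for $w(0)$ and (1.3) are read off from (1.1). $\square$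

So the center value does not become $0$: it overshoots to $-\theta$. For $n=5,6,7,8,9,12$ the new value is
$$-\tfrac14,\quad-\tfrac12,\quad-\tfrac34,\quad-1,\quad-\tfrac54,\quad-2 .$$
Inside $B_r$ the new function is $-\theta(1-|x|^2/r^2)$, which near $0$ is again almost constant. If we could pin a second sphere of radius much smaller than $r$, then a third, and so on, and if the model were exact each time, the center values would be $1,-\theta,\theta^2,-\theta^3,\dots$. They tend to $0$ for $n\le7$, keep modulus $1$ for $n=8$, and blow up for $n\ge9$.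

What changes when the free-space model is replaced by a Dirichlet problem in a domain? We first say which problem.

## 2. The capacity series and continuity at a boundary point

Let $\Omega\subset\mathbb R^n$ be a domain with $0\in\partial\Omega$. We solve $\Delta^2u=f$ in $\Omega$ with zero Dirichlet data, $f\in C_0^\infty(\Omega)$.

**Definition (generalized solution).** $\mathring W^{2,2}(\Omega)$ is the closure of $C_0^\infty(\Omega)$ in the norm $\|\Delta u\|_{L^2}$. The generalized solution is the $u\in\mathring W^{2,2}(\Omega)$ with $(\Delta u,\Delta\varphi)=(f,\varphi)$ for all $\varphi\in\mathring W^{2,2}(\Omega)$. It is smooth in the interior of $\Omega$. *Continuity at $0$* means $u(x)\to0$ as $x\to0$, $x\in\Omega$.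

**Definition (biharmonic capacity).** For compact $K\subset\mathbb R^n$,
$$\mathrm{cap}_2(K)=\inf\bigl\{\|\Delta u\|^2:\ u\in C_0^\infty(\mathbb R^n),\ u=1\text{ in a neighborhood of }K\bigr\}.$$

Capacity is monotone in $K$ and translation invariant, and the substitution $u(x)\mapsto u(x/r)$ gives $\mathrm{cap}_2(\overline{B_r})=r^{n-4}\mathrm{cap}_2(\overline{B_1})$. By Proposition 1, $\mathrm{cap}_2(\overline{B_1})\ge c_n|S_1|>0$ for $n\ge5$.

With $C_\rho=\{x:\rho/2\le|x|\le\rho\}$ the condition under study is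
$$\sum_{k=1}^\infty2^{k(n-4)}\,\mathrm{cap}_2(C_{2^{-k}}\setminus\Omega)=\infty.\tag{2.1}$$
It says that the complement of $\Omega$ is substantial near $0$. Two examples for $n\ge5$:

* If for some $a>0$ and every $k$ the set $C_{2^{-k}}\setminus\Omega$ contains a closed ball of radius $a2^{-k}$, then every term is at least $c_n|S_1|a^{n-4}$ and (2.1) holds.
* If $\Omega=B_1\setminus\{0\}$, all terms vanish and (2.1) fails. Continuity fails too. Indeed, with a cut-off $\chi\in C_0^\infty(B_{1/2})$, $\chi=1$ on $B_{1/4}$, and $v\in C_0^\infty(B_1)$ we have $\|\Delta(\chi(\cdot/\rho)v)\|^2\le C_v\,\rho^{-4}\rho^n\to0$ as $\rho\to0$, so $\mathring W^{2,2}(B_1\setminus\{0\})=\mathring W^{2,2}(B_1)$. If $\psi\in C_0^\infty(B_1)$ equals $1$ on $B_{3/4}$, then $\psi$ is the generalized solution for $f=\Delta^2\psi$, and $\psi(x)\to1$ as $x\to0$.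

The known result is that for $n=5,6,7$ condition (2.1) guarantees continuity at $0$ for every $f\in C_0^\infty(\Omega)$. (For $n=2,3$ continuity follows from Sobolev's embedding theorem; for $n=4$ the condition has another form.) Conjecture 1 of the text "I learned from Kellogg that the old problem of potential distribution was attracting renewed interest." says that the restriction $n<8$ is not essential. The question is thus: does (2.1) guarantee continuity at $0$ for every $n\ge8$ as well? The answer is no, in every such dimension.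

**Theorem.** Let $n\ge8$ and $\theta=\frac{n-4}4\ (\ge1)$. There are a bounded domain $\Omega\subset B_1$ with $0\in\partial\Omega$ satisfying (2.1), and $f\in C_0^\infty(\Omega)$, such that the generalized solution $u\in\mathring W^{2,2}(\Omega)$ of $\Delta^2u=f$ does not tend to $0$ as $x\to0$. More precisely, there are $c>0$ and $\rho_j\downarrow0$ such that the spheres $|x|=\rho_j$ lie in $\Omega$ and $(-1)^ju\ge c$ on $|x|=\rho_j$ for all $j\ge1$. Moreover:

* **(a)** For $n=8$, $\Omega$ can be chosen so that in addition $\sum_{k\le N}2^{4k}\mathrm{cap}_2(C_{2^{-k}}\setminus\Omega)\ge cN/\log N$ for all large $N$.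
* **(b)** For $n\ge9$, $\Omega$ can be chosen so that $\mathrm{cap}_2(\overline{B_\rho}\setminus\Omega)\ge c\rho^{\,n-4}$ for all $0<\rho\le1$, and $|u(x)|\ge c|x|^{-\kappa}$ on $|x|=\rho_j$ for some $\kappa>0$. So $u$ is unbounded, and no estimate $|G(x,y)|\le C|x-y|^{4-n}$ holds for the Green function of $\Omega$.

Together with the known result just quoted, (2.1) guarantees continuity at $0$ among the dimensions $n\ge5$ exactly when $n\le7$.

## 3. What separates the model from a domain

From now on $n\ge8$. Four things must be supplied before the sequence $1,-\theta,\theta^2,\dots$ becomes a counterexample.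

1. A Dirichlet problem imposes $u=0$ and $\nabla u=0$ on what is removed; the model imposes only $u=0$.
2. Inside a domain, the function to be pinned is not constant and does not live on all of $\mathbb R^n$.
3. Infinitely many spheres are needed, in one fixed domain and with one fixed $f$.
4. For $n=8$ the factor is exactly $\theta=1$, so errors may not eat up the value.

**The obvious attempt, and where it stops.** To pin the value on $S_r$ one would remove the whole sphere $S_r$ from the domain $D$. Then a function in $C_0^\infty(D\setminus S_r)$ splits into a part in $C_0^\infty(B_r)$ and a part outside. If $f=0$ in $B_r$, the solution satisfies $(\Delta u,\Delta\varphi)=0$ for $\varphi\in C_0^\infty(B_r)$, while $u|_{B_r}$ lies in the closure of $C_0^\infty(B_r)$; hence $u=0$ in $B_r$. The gradient has been killed along with the value, and no overshoot survives. (Also $D\setminus S_r$ is not connected.)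

**The way past it.** Remove instead $N\approx h^{1-n}$ tiny balls of radius $\varepsilon$ centered on $S_r$ at mutual distance about $h$. A ball of radius $\varepsilon$ has capacity $\varepsilon^{n-4}\mathrm{cap}_2(\overline{B_1})$; this is the price of making a function drop from $1$ to $0$ there. If a smooth function already vanishes at the center of the ball, cutting it off near the ball costs only about $\varepsilon^{n-2}$, because the function has size $\varepsilon$ there. So we would like
$$N\varepsilon^{n-4}\to\infty\quad\text{(the value is forced to zero)},\qquad N\varepsilon^{n-2}\to0\quad\text{(the gradient stays free)}.$$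
The choice $\varepsilon=h^{n/(n-2)}$ satisfies both: $N\varepsilon^{n-2}\approx h^{1-n}h^n=h$, and $N\varepsilon^{n-4}\approx h^{1-n+n-2n/(n-2)}=h^{1-2n/(n-2)}$, whose exponent is negative. This count is only a guide; Section 5 proves what it suggests. Section 6 treats item 2, Section 7 item 3, and the borderline factor of item 4 is handled in Section 8 by making the radii decrease fast enough.

## 4. The energy space and an interior estimate

For open $D\subset B_1$ let $H(D)=\mathring W^{2,2}(D)$, its functions extended by $0$ to $\mathbb R^n$. For $v\in C_0^\infty$, integration by parts, $\int\partial_{ii}v\,\partial_{jj}v=\int(\partial_{ij}v)^2$, gives $\|\Delta v\|=\|\nabla^2v\|$. Sobolev's inequality applied to $\nabla v$ and then to $v$ gives, with $p=\frac{2n}{n-4}$,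
$$\|v\|_{L^p}+\|\nabla v\|_{L^{2n/(n-2)}}\le C\|\Delta v\|.\tag{4.1}$$
This extends to $H(D)$. By Hölder's inequality, for $0<\rho\le1$,
$$\|\nabla v\|_{L^2(B_\rho)}\le C\rho\,\|\Delta v\|,\qquad\|v\|_{L^2(B_\rho)}\le C\rho^2\|\Delta v\|,\tag{4.2}$$
because $\frac12-\frac{n-2}{2n}=\frac1n$ and $\frac12-\frac{n-4}{2n}=\frac2n$. So on $H(D)$ the norm $\|\Delta v\|$ is equivalent to the $W^{2,2}$ norm, and $H(D)$ is a Hilbert space with inner product $(\Delta\cdot,\Delta\cdot)$. By the Riesz theorem there is exactly one $u_D\in H(D)$ with $(\Delta u_D,\Delta\varphi)=(f,\varphi)$ for all $\varphi\in H(D)$.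

**Definition (pinned solution).** If $S_r\subset D$, let $H_r(D)=\{v\in H(D):v|_{S_r}=0\}$ in the sense of traces, a closed subspace. The pinned solution $u^r\in H_r(D)$ is given by $(\Delta u^r,\Delta\varphi)=(f,\varphi)$ for all $\varphi\in H_r(D)$.

The free-space analogue is the function $1-w_r$ of Section 1: it vanishes on $S_r$ and, by (1.2), is $\Delta$-orthogonal to every compactly supported $\varphi\in W^{2,2}$ with $\varphi|_{S_r}=0$.

**Interior estimate.** If $\Delta^2v=0$ in $B_\rho(x_0)$, then $v$ is smooth there and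
$$|\nabla^iv|\le C\rho^{-i-(n-4)/2}\|v\|_{L^p(B_\rho(x_0))}\quad\text{on }B_{\rho/2}(x_0),\qquad i=0,1,2.\tag{4.3}$$

*Proof.* Smoothness is the hypoellipticity of $\Delta^2$. Passing to $v(x_0+\rho x)$ produces the factors $\rho^{-i}$ and $\rho^{-n/p}=\rho^{-(n-4)/2}$, so let $\rho=1$, $x_0=0$. Take $\zeta\in C_0^\infty(B_1)$ with $\zeta=1$ on $B_{3/4}$, and let $\Gamma=\gamma_n|x|^{4-n}$ be the fundamental solution of $\Delta^2$. Then $\zeta v=\Gamma*\Delta^2(\zeta v)$. Since $\Delta^2v=0$, $\Delta^2(\zeta v)$ is a sum of terms $\partial^\beta\zeta\,\partial^\gamma v$ with $|\beta|\ge1$, $|\gamma|\le3$. By Leibniz' rule it can be rewritten as $\sum_{|\alpha|\le3}\partial^\alpha(a_\alpha v)$ with $a_\alpha\in C_0^\infty(B_1\setminus B_{3/4})$. Moving $\partial^\alpha$ onto $\Gamma$, we get for $|x|\le\frac12$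
$$v(x)=\int_{3/4\le|y|\le1}K(x,y)v(y)\,dy,$$
where $K$ is bounded together with its $x$-derivatives because $|x-y|\ge\frac14$. Hence $|\nabla^iv|\le C\|v\|_{L^1(B_1)}\le C\|v\|_{L^p(B_1)}$ on $B_{1/2}$. $\square$

In use, (4.3) is combined with (4.1): for $v\in H(B_1)$ biharmonic in $B_\rho(x_0)$, $|\nabla^iv|\le C\rho^{-i-(n-4)/2}\|\Delta v\|$ on $B_{\rho/2}(x_0)$.

## 5. Perforated spheres pin the value and leave the gradient free

Fix $r>0$. For small $h>0$ let $\{y_i\}_{i\le N}$ be a maximal $h$-separated subset of $S_r$, and put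
$$\varepsilon=h^{n/(n-2)},\qquad E_h=\bigcup_i\overline{B_\varepsilon(y_i)},$$
with $h$ so small that $h<r/4$, $\varepsilon<r/9$, $6\varepsilon<h$. Three elementary facts:

* The closed balls of radius $3\varepsilon$ about the $y_i$ are disjoint, since $6\varepsilon<h\le|y_i-y_k|$.
* $N\le C(n,r)h^{1-n}$: the balls $B_{h/2}(y_i)$ are disjoint and lie in the tube $T_h=\{\,||x|-r|<h\}$, whose volume is at most $Cr^{n-1}h$.
* The balls $B_{2h}(y_i)$ lie in $B_{2r}$ and cover $T_h$ with overlap at most $5^n$. A point $x\in T_h$ is at distance less than $h$ from a point of $S_r$, which by maximality is at distance less than $h$ from some $y_i$. If $x\in B_{2h}(y_i)$ for $m$ indices, the corresponding disjoint balls $B_{h/2}(y_i)$ lie in $B_{5h/2}(x)$, so $m\le5^n$.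

**Lemma 1.** If $v\in C^\infty(\mathbb R^n)$ vanishes near $E_h$, then
$$\int_{S_r}v^2\,d\sigma\le Ch\int_{B_{2r}}(|\nabla^2v|^2+|\nabla v|^2)\,dx .$$
The same holds for $v\in H(D\setminus E_h)$, $D\subset B_1$ open.

*Proof.* **Step 1: $v$ is small in the tube.** For $|\omega|=1$ and $\varepsilon<\rho\le2h$, both $v$ and its radial derivative vanish at $y_i+\varepsilon\omega$, so
$$v(y_i+\rho\omega)=\int_\varepsilon^\rho(\rho-\tau)\,\partial_\tau^2[v(y_i+\tau\omega)]\,d\tau .$$
By Cauchy–Schwarz with weights $\tau^{1-n}$, $\tau^{n-1}$, and $|\rho-\tau|\le2h$,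
$$v(y_i+\rho\omega)^2\le4h^2\int_\varepsilon^\infty\tau^{1-n}d\tau\int_\varepsilon^{2h}|\nabla^2v(y_i+\tau\omega)|^2\tau^{n-1}d\tau .$$
The first integral is $\varepsilon^{2-n}/(n-2)$. Multiplying by $\rho^{n-1}$ and integrating over $\rho<2h$ and $\omega$,
$$\int_{B_{2h}(y_i)}v^2\le Ch^{n+2}\varepsilon^{2-n}\int_{B_{2h}(y_i)}|\nabla^2v|^2=Ch^2\int_{B_{2h}(y_i)}|\nabla^2v|^2,$$
since $\varepsilon^{2-n}=h^{-n}$. Summing over $i$ and using covering and overlap, $\int_{T_h}v^2\le Ch^2\int_{B_{2r}}|\nabla^2v|^2$.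

**Step 2: from the tube to the sphere.** For $\tau\in(r,r+h)$,
$$v(r\omega)^2\le2v(\tau\omega)^2+2h\int_r^{r+h}|\nabla v(s\omega)|^2ds .$$
Average over $\tau$, multiply by $r^{n-1}$, which is at most $\tau^{n-1}$ and $s^{n-1}$, and integrate over $\omega$:
$$\int_{S_r}v^2\le\frac2h\int_{T_h}v^2+2h\int_{T_h}|\nabla v|^2 .$$
Insert Step 1 to get the claim. For $v\in H(D\setminus E_h)$ use density of $C_0^\infty(D\setminus E_h)$ and continuity of the trace. $\square$

**Remark (holes that are too large).** Suppose we took $\varepsilon=h/7$ instead. The same two steps applied to $\nabla v$, with one integration instead of two, give $\int_{B_{2h}(y_i)}|\nabla v|^2\le Ch^n\varepsilon^{2-n}\int_{B_{2h}(y_i)}|\nabla^2v|^2=Ch^2\int_{B_{2h}(y_i)}|\nabla^2v|^2$ and then $\int_{S_r}|\nabla v|^2\le Ch\int_{B_{2r}}|\nabla^2v|^2$. Lemma 1 also holds, as $h^{n+2}\varepsilon^{2-n}=7^{n-2}h^4\le Ch^2$ for $h\le1$. So weak limits of the solutions in $H(D\setminus E_h)$ have zero value and zero gradient on $S_r$; when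 $f=0$ in $B_r$ such a limit is biharmonic in $B_r$ with zero Dirichlet data, hence zero there. Holes proportional to the spacing fail for the same reason as the full sphere.

**Lemma 2.** For all sufficiently small $h$ (depending on $n,r$), $\mathrm{cap}_2(E_h)\ge\kappa_nr^{n-4}$ with $\kappa_n=\bigl(c_n|S_1|/(2\|\Delta w\|)\bigr)^2>0$.

(By (1.2), $\kappa_n=c_n|S_1|/4$.)

*Proof.* Let $\varphi\in C_0^\infty(\mathbb R^n)$, $\varphi=1$ near $E_h$, and apply Lemma 1 to $v=1-\varphi$. By (4.1), which holds for all functions in $C_0^\infty(\mathbb R^n)$, and Hölder's inequality, $\int_{B_{2r}}|\nabla\varphi|^2\le C(n,r)\|\Delta\varphi\|^2$; also $\|\nabla^2\varphi\|=\|\Delta\varphi\|$. So $\int_{S_r}v^2\le C(n,r)h\|\Delta\varphi\|^2$ and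
$$\int_{S_r}\varphi\,d\sigma=|S_r|-\int_{S_r}v\,d\sigma\ge|S_r|-C(n,r)h^{1/2}\|\Delta\varphi\| .$$
By (1.2), $c_nr^{-3}\int_{S_r}\varphi\,d\sigma=(\Delta w_r,\Delta\varphi)\le r^{(n-4)/2}\|\Delta w\|\,\|\Delta\varphi\|$. Combining,
$$c_n|S_1|r^{n-4}\le\|\Delta\varphi\|\bigl(r^{(n-4)/2}\|\Delta w\|+C(n,r)h^{1/2}\bigr).$$
For small $h$ the bracket is at most $2r^{(n-4)/2}\|\Delta w\|$. Square and take the infimum over $\varphi$. $\square$

**Lemma 3.** Let $D\subset B_1$ be open, $\overline{B_{2r}}\subset D$, $f\in C_0^\infty(D\setminus\overline{B_{2r}})$. Then $u_{D\setminus E_h}\to u^r$ in $H(D)$ as $h\to0$.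

*Proof.* **Step 1: a convenient dense class.** We will be able to cut off only special functions near the holes, so we show that such functions span a dense subspace of $H_r(D)$:

* ($\alpha$) $\varphi\in C_0^\infty(D)$ with $\varphi=0$ on $S_r$;
* ($\beta$) $\varphi\in W^{2,2}$ with compact support in $D\setminus S_r$.

Let $\varphi\in H_r(D)$, and let $\chi_0$ be a smooth radial cut-off, $\chi_0=1$ near $S_r$, with compact support in $\{r/2<|x|<2r\}\subset D$. If $C_0^\infty(D)\ni\varphi_j\to\varphi$ in $H(D)$, then $(1-\chi_0)\varphi_j$ is of type ($\beta$) and tends to $(1-\chi_0)\varphi$. It remains to approximate $\psi=\chi_0\varphi$. Write $x=re^s\omega$. On the annulus this change of variables preserves $W^{2,2}$ with equivalent norms, so $\psi\in W^{2,2}(\mathbb R\times S^{n-1})$, with compact support in $|s|<\log2$ and $\psi|_{s=0}=0$. Split $\psi=\psi_e+\psi_o$ into its parts even and odd in $s$. Both have trace $0$ at $s=0$ and compact support in $|s|<\log2$.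

*Even part.* The derivative $\partial_s\psi_e\in W^{1,2}$ is odd in $s$, so its trace at $s=0$ equals minus itself and vanishes. The trace of $\nabla_\omega\psi_e$ is the tangential gradient of the trace of $\psi_e$, hence $0$. Thus $\psi_e$ and all its first derivatives have zero trace at $s=0$, and integration by parts shows that the extensions by zero $\psi_e\mathbf 1_{s>0}$ and $\psi_e\mathbf 1_{s<0}$ belong to $W^{2,2}$. Translate them in $s$ by $+\delta$ and $-\delta$ respectively. The sum of the translates is supported in $\{|s|\ge\delta\}$, is of type ($\beta$) for small $\delta$, and tends to $\psi_e$ in $W^{2,2}$ as $\delta\to0$, because translations are strongly continuous.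

*Odd part.* Cover $S^{n-1}$ by finitely many coordinate charts and let $\{\xi_k\}$ be a subordinate smooth partition of unity. In coordinates $(s,y)\in\mathbb R\times\mathbb R^{n-1}$ each $\xi_k\psi_o$ is a compactly supported $W^{2,2}$ function that is odd in $s$. Convolve it with a radial mollifier. The result is smooth, converges to $\xi_k\psi_o$ in $W^{2,2}$, and for a small mollification parameter is supported in the chart and in $|s|<\log2$. It is odd in $s$ because the mollifier is even in $s$, so it vanishes at $s=0$. Transported back and summed over $k$, these functions are of type ($\alpha$) and tend to $\psi_o$.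

**Step 2: recovery sequences.** For each $\varphi$ of type ($\alpha$) or ($\beta$) we find $\varphi_h\in H(D\setminus E_h)$ with $\varphi_h\to\varphi$ in $H(D)$. For type ($\beta$), $\mathrm{supp}\,\varphi$ has positive distance from $S_r$, so for small $h$ mollification shows $\varphi\in H(D\setminus E_h)$; put $\varphi_h=\varphi$. For type ($\alpha$) let $\eta\in C_0^\infty(B_3)$, $\eta=1$ on $B_2$, $\eta_i(x)=\eta((x-y_i)/\varepsilon)$, and
$$\varphi_h=\varphi\prod_i(1-\eta_i)=\varphi-\sum_i\varphi\eta_i\in C_0^\infty(D\setminus E_h),$$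
the supports of the $\eta_i$ being disjoint. Since $\varphi(y_i)=0$, $|\varphi|\le C_\varphi\varepsilon$ on $B_{3\varepsilon}(y_i)$, so
$$|\nabla^2(\varphi\eta_i)|\le C\bigl(\varepsilon^{-2}|\varphi|+\varepsilon^{-1}|\nabla\varphi|+|\nabla^2\varphi|\bigr)\le C_\varphi\varepsilon^{-1} .$$
Hence $\|\Delta(\varphi-\varphi_h)\|^2\le C_\varphi N\varepsilon^n\varepsilon^{-2}\le C_{\varphi,r}h^{1-n}h^n\to0$. This is where the smallness of the holes is used.

**Step 3: the limit.** Put $u_h=u_{D\setminus E_h}$ (for small $h$, $f\in C_0^\infty(D\setminus E_h)$). Since $(\Delta u_h,\Delta\varphi)=(f,\varphi)=(\Delta u_D,\Delta\varphi)$ for $\varphi\in H(D\setminus E_h)$, $u_h$ is the $\Delta$-orthogonal projection of $u_D$ and $\|\Delta u_h\|\le\|\Delta u_D\|$. Let $u_h\rightharpoonup u^*$ weakly in $H(D)$ along a sequence $h\to0$. By Lemma 1, $u_h|_{S_r}\to0$ in $L^2(S_r)$. The trace map is weakly continuous, so $u^*\in H_r(D)$. For $\varphi$ of type ($\alpha$) or ($\beta$), the identity $(\Delta u_h,\Delta\varphi_h)=(f,\varphi_h)$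 passes to the limit, as $u_h$ converges weakly and $\varphi_h$ strongly: $(\Delta u^*,\Delta\varphi)=(f,\varphi)$. By Step 1 this holds for all $\varphi\in H_r(D)$, so $u^*=u^r$. The limit does not depend on the sequence, hence the whole family converges weakly. Finally $\|\Delta u_h\|^2=(f,u_h)\to(f,u^r)=\|\Delta u^r\|^2$, and weak convergence with convergence of norms is strong convergence. $\square$

## 6. Pinning one small sphere inside a domain

The next lemma compares the pinned solution in $D$ with the model: up to a relative error $\delta$, pinning $S_r$ subtracts $Aw_r$, where $A$ is the old center value. Fix $\chi\in C_0^\infty(B_{1/2})$ with $\chi=1$ on $B_{1/4}$.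

**Lemma 4.** Let $D\subset B_1$ be open, $0<R\le1$, $B_R\subset D$, $f\in C_0^\infty(D)$ with $f=0$ in $B_R$, $u=u_D$, $A=u(0)$, and $|\nabla u|\le M/R$, $|\nabla^2u|\le M/R^2$ on $B_{R/2}$. Let $0<\delta\le\frac18$, $r=\delta R$. Then:

1. $\|\Delta(u^r-u)\|\le C(|A|+M)\,r^{(n-4)/2}$;
2. $e:=u^r-u+Aw_r$ satisfies $|\nabla^ie|\le C(|A|+M)\,\delta\,r^{-i}$ on $B_{r/2}$, $i=0,1,2$.

*Proof.* Let $\chi_R=\chi(\cdot/R)$ and $\tilde e=u^r-u+A\chi_Rw_r\in H(D)$. As $\chi_R=1$ on $B_{R/4}\supset B_r$, $\tilde e=e$ on $B_r$.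

**Step 1: $\tilde e$ is almost $\Delta$-orthogonal to $H_r(D)$.** For $\varphi\in H_r(D)$ we have $(\Delta u^r,\Delta\varphi)=(f,\varphi)=(\Delta u,\Delta\varphi)$, so $(\Delta\tilde e,\Delta\varphi)=A(\Delta(\chi_Rw_r),\Delta\varphi)$. Expanding $\Delta(\chi_Rw_r)$, and writing $\chi_R\Delta\varphi=\Delta(\chi_R\varphi)-2\nabla\chi_R\cdot\nabla\varphi-\varphi\Delta\chi_R$,
$$(\Delta(\chi_Rw_r),\Delta\varphi)=(\Delta w_r,\Delta(\chi_R\varphi))-(\Delta w_r,2\nabla\chi_R\cdot\nabla\varphi+\varphi\Delta\chi_R)+(2\nabla\chi_R\cdot\nabla w_r+w_r\Delta\chi_R,\Delta\varphi).$$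
The first term is $0$ by (1.2), because $\chi_R\varphi$ vanishes on $S_r$. On $\mathrm{supp}\,\nabla\chi_R\subset\{R/4\le|x|\le R/2\}$ we have $|x|/r\ge\frac1{4\delta}\ge2$. By (1.1), $|\nabla^iw|\le C\rho^{4-n-i}$ for $\rho>1$, $i\le2$, so there
$$|\nabla^iw_r|\le Cr^{-i}(R/r)^{4-n-i}=C\delta^{n-4}R^{-i},\qquad i\le2 .$$
With (4.2), the second term is at most
$$C\delta^{n-4}R^{-2}\,R^{n/2}\bigl(R^{-1}\|\nabla\varphi\|_{L^2(B_R)}+R^{-2}\|\varphi\|_{L^2(B_R)}\bigr)\le C\delta^{n-4}R^{(n-4)/2}\|\Delta\varphi\|,$$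
and the third is at most $C\delta^{n-4}R^{-2}R^{n/2}\|\Delta\varphi\|$, the same bound. Since $R=r/\delta$ and $\frac{n-4}2=2\theta\ge1$,
$$C\delta^{n-4}R^{(n-4)/2}=C\delta^{(n-4)/2}r^{(n-4)/2}\le C\delta\,r^{(n-4)/2}.$$
Thus $|(\Delta\tilde e,\Delta\varphi)|\le C|A|\,\delta\,r^{(n-4)/2}\|\Delta\varphi\|$ for $\varphi\in H_r(D)$.

**Step 2: correct the trace of $\tilde e$ cheaply.** On $S_r$ we have $u^r=0$ and $\chi_Rw_r=1$, so $\tilde e=-(u-A)$. Let $q=-(u-A)\,\eta(\cdot/r)$ with $\eta\in C_0^\infty(B_4)$, $\eta=1$ on $B_2$. Since $4r\le R/2$ and $u$ is smooth in $B_R$, $q\in C_0^\infty(B_R)\subset H(D)$, and $\tilde e-q\in H_r(D)$. On $B_{4r}$,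
$$|u-A|\le4r\,\frac MR=4M\delta,\qquad|\nabla u|\le\frac{M\delta}r,\qquad|\nabla^2u|\le\frac{M\delta^2}{r^2}.$$
So $|\Delta q|\le CM\delta r^{-2}$ on $B_{4r}$ and $\|\Delta q\|\le CM\delta\,r^{(n-4)/2}$.

**Step 3: conclusion.** Testing Step 1 with $\varphi=\tilde e-q$,
$$\|\Delta(\tilde e-q)\|^2=(\Delta\tilde e,\Delta(\tilde e-q))-(\Delta q,\Delta(\tilde e-q))\le C(|A|+M)\,\delta\,r^{(n-4)/2}\|\Delta(\tilde e-q)\|,$$
hence $\|\Delta\tilde e\|\le C(|A|+M)\,\delta\,r^{(n-4)/2}$. In $B_r$ the functions $u^r$ (test with $C_0^\infty(B_r)\subset H_r(D)$, where $f=0$), $u$ and $w_r$ are biharmonic, so $e=\tilde e$ is biharmonic in $B_r$. Estimates (4.1) and (4.3) with $\rho=r$ give statement 2. For statement 1, the product rule, (1.2) and the bounds of Step 1 give $\|\Delta(\chi_Rw_r)\|\le Cr^{(n-4)/2}+C\delta^{n-4}R^{(n-4)/2}\le Cr^{(n-4)/2}$, and $u^r-u=\tilde e-A\chi_Rw_r$. $\square$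

## 7. Infinitely many spheres in one domain

**Parameters.** Let $\delta_*=\delta_*(n)>0$ satisfy
$$\delta_*\le\tfrac1{16n},\qquad C_2\delta_*\le\tfrac14,\qquad2\theta\,\delta_*^{2\theta}\le\tfrac12,\qquad2C_3\delta_*^{2\theta}\le\tfrac14,\tag{7.1}$$
where $C_2,C_3$ are the constants, depending only on $n$, that arise in (7.4)–(7.5) and (7.7). Let $1\le k_1<k_2<\cdots$ be integers and
$$R_0=\tfrac12,\qquad r_j=\tfrac342^{-k_j},\quad R_j=\tfrac12r_j\ (j\ge1),\qquad\delta_{j+1}=r_{j+1}/R_j\ (j\ge0).$$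
Thus $\delta_1=\frac322^{-k_1}$ and $\delta_{j+1}=2^{1-(k_{j+1}-k_j)}$ for $j\ge1$. We assume that the $k_j$ are chosen so that $\delta_j\le\delta_*$ for all $j\ge1$. Sections 8 and 9 add requirements on the sequence $(k_j)$, which is fixed before the construction starts.

**Start.** Choose $\psi\in C_0^\infty(B_1)$ with $\psi=1$ on $B_{3/4}$, and $f=\Delta^2\psi$, so $f\in C_0^\infty(B_1)$ and $f=0$ in $B_{3/4}$. Put $\Omega_0=B_1$, $u_0=\psi=u_{\Omega_0}$, $A_0=1$. We construct $\Omega_{j+1}=\Omega_j\setminus E_{j+1}$, $u_j=u_{\Omega_j}$, $A_j=u_j(0)$ with the property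

$(P_j)$: $B_{R_j}\subset\Omega_j$, $f=0$ in $B_{R_j}$, $A_j\ne0$, and $|\nabla u_j|\le n|A_j|/R_j$, $|\nabla^2u_j|\le n|A_j|/R_j^2$ on $B_{R_j/2}$.

It expresses that $u_j$ is nearly constant on scales much smaller than $R_j$. $(P_0)$ is clear, since $\psi=1$ on $B_{3/4}$.

**Step from $j$ to $j+1$: choice of the holes.** Write $r=r_{j+1}$, $\delta=\delta_{j+1}$. Let $u^r$ be the pinned solution for $D=\Omega_j$; note $\overline{B_{2r}}\subset B_{R_j}$, as $2\delta<1$. Let $E_{j+1}=E_h$ be the perforation of $S_r$ from Section 5 with $h$ so small that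

* $\mathrm{cap}_2(E_{j+1})\ge\kappa_nr_{j+1}^{n-4}$,
* $\|\Delta(u_{j+1}-u^r)\|\le|A_j|\,r^{(n-4)/2}$,
* $|\nabla^i(u_{j+1}-u^r)|\le\delta|A_j|\,r^{-i}$ on $B_{r/4}$, $i=0,1,2$.

The first is possible by Lemma 2 and the second by Lemma 3. The third follows from Lemma 3 with (4.1) and (4.3), because $u_{j+1}-u^r$ is biharmonic in $B_{r/2}$. Indeed, since $3\varepsilon<r/3$, the balls of $E_{j+1}$, and even their concentric enlargements of radius $3\varepsilon$, lie in
$$\bigl\{\tfrac23r<|x|<\tfrac43r\bigr\}=\bigl\{\tfrac122^{-k_{j+1}}<|x|<2^{-k_{j+1}}\bigr\},\tag{7.2}$$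
so $E_{j+1}\subset C_{2^{-k_{j+1}}}\cap(B_{2r_{j+1}}\setminus B_{r_{j+1}/2})$.

**Step from $j$ to $j+1$: the new function near $0$.** Apply Lemma 4 with $R=R_j$, $M=n|A_j|$. Writing $u_{j+1}=u_j+(u^r-u_j)+(u_{j+1}-u^r)$, $u^r-u_j=e-A_jw_r$, and using (1.3), we get on $B_{r/4}=B_{R_{j+1}/2}$
$$u_{j+1}=-\theta A_j\bigl(1-|x|^2/r^2\bigr)+g,\qquad g=(u_j-A_j)+e+(u_{j+1}-u^r).\tag{7.3}$$
The first part of $g$ is controlled by $(P_j)$: on $B_{r/4}\subset B_{R_j/2}$, $|u_j-A_j|\le\frac r4\cdot\frac{n|A_j|}{R_j}=\frac n4\delta|A_j|$, $|\nabla u_j|\le n\delta|A_j|/r$, $|\nabla^2u_j|\le n\delta^2|A_j|/r^2$. The second is controlled by Lemma 4 and the third by the choice of $h$. So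
$$|\nabla^ig|\le C_2\,\delta\,|A_j|\,r^{-i}\quad\text{on }B_{r/4},\ i=0,1,2.\tag{7.4}$$
Evaluating (7.3) at $0$, and combining Lemma 4.1 with the choice of $h$ (increase $C_2$ if necessary; recall $\frac{n-4}2=2\theta$),
$$|A_{j+1}+\theta A_j|\le C_2\delta_{j+1}|A_j|,\qquad\|\Delta(u_{j+1}-u_j)\|\le C_2|A_j|\,r_{j+1}^{2\theta}.\tag{7.5}$$

**Step from $j$ to $j+1$: $(P_{j+1})$ holds.** As $C_2\delta\le\frac14$ and $\theta\ge1$, (7.5) gives $\frac34\theta|A_j|\le|A_{j+1}|\le\frac54\theta|A_j|$, and $A_{j+1}$, $A_j$ have opposite signs. On $B_{R_{j+1}/2}$ we have $|x|\le r/4$, so by (7.3), (7.4) and $r=2R_{j+1}$,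
$$|\nabla u_{j+1}|\le\Bigl(\frac\theta2+\frac\theta4\Bigr)\frac{|A_j|}r\le\frac{|A_{j+1}|}r\le\frac{n|A_{j+1}|}{R_{j+1}},$$
$$|\nabla^2u_{j+1}|\le\Bigl(2\sqrt n\,\theta+\frac\theta4\Bigr)\frac{|A_j|}{r^2}\le\Bigl(2\sqrt n+\frac14\Bigr)\frac43\,\frac{|A_{j+1}|}{4R_{j+1}^2}=\frac{2\sqrt n+\frac14}3\,\frac{|A_{j+1}|}{R_{j+1}^2}\le\frac{n|A_{j+1}|}{R_{j+1}^2}.$$
Here $2\sqrt n$ is the Frobenius norm of $2I$, the Hessian of $|x|^2$. Moreover $B_{R_{j+1}}=B_{r/2}\subset\Omega_{j+1}$ by (7.2), $f=0$ there, and $A_{j+1}\ne0$. So $(P_{j+1})$ holds.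

**The domain.** Put $\Omega=B_1\setminus\bigl(\{0\}\cup\bigcup_{j\ge1}E_j\bigr)$.

*Open, with $0\in\partial\Omega$.* The compact sets $E_j$ shrink to $0$, so $\{0\}\cup\bigcup_jE_j$ is compact. The shells $\frac43r_{j+1}<|x|<\frac23r_j$ lie in $\Omega$ by (7.2), so $0\in\partial\Omega$.

*Connected.* Call the closed balls making up the $E_j$ holes. Their closed concentric enlargements by the factor $3$ are pairwise disjoint, within one sphere by Section 5 and for different spheres by (7.2), whose annuli are disjoint for different $j$. They do not contain $0$, and the holes are locally finite in $B_1\setminus\{0\}$. Let $a,b\in\Omega$, and let $\gamma$ be a path from $a$ to $b$ in $B_1\setminus\{0\}$. It meets finitely many holes. For each of these choose a concentric closed ball $B'$, with radius larger than the hole's by a factor in $(1,2)$, containing neither $a$ nor $b$; this is possible because $a,b$ are not in the closed hole. Replace the part of $\gamma$ between its first and last points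 on $\partial B'$ by a path on the sphere $\partial B'$. The new path meets $B'$ only in $\partial B'$, and $\partial B'$ meets no hole, so no new hole is met. After finitely many such replacements the path lies in $\Omega$.

*$f\in C_0^\infty(\Omega)$.* The support of $f$ is a compact subset of $B_1\setminus B_{3/4}$, while $E_j\subset B_{2r_1}\subset B_{1/4}$ for all $j$, since $r_1=\delta_1/2\le\frac1{32n}$. The same remark shows that $f\in C_0^\infty(\Omega_j)$ and that Lemma 3 was applicable at each step.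

**Condition (2.1).** By monotonicity and the choice of the holes,
$$2^{k_j(n-4)}\,\mathrm{cap}_2(C_{2^{-k_j}}\setminus\Omega)\ge2^{k_j(n-4)}\,\mathrm{cap}_2(E_j)\ge\kappa_n\bigl(\tfrac34\bigr)^{n-4}\qquad(j\ge1).$$
So infinitely many terms are bounded below and the series (2.1) diverges.

**The functions $u_j$ converge to the solution in $\Omega$.** For $i\ge j\ge1$ we have $|A_i|\le(2\theta)^{i-j}|A_j|$ and $r_{i+1}=\frac12\delta_{i+1}r_i\le\delta_*r_i$, hence by (7.1)
$$|A_i|\,r_{i+1}^{2\theta}\le|A_j|\,r_j^{2\theta}\,\delta_*^{2\theta}\,(2\theta\delta_*^{2\theta})^{i-j}\le|A_j|\,r_j^{2\theta}\,\delta_*^{2\theta}\,2^{-(i-j)}.\tag{7.6}$$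
With (7.5), $\sum_i\|\Delta(u_{i+1}-u_i)\|<\infty$, so $u_j$ converges in $H(B_1)$ to some $\tilde u$. We claim that $\tilde u=u:=u_\Omega$. For $\varphi\in C_0^\infty(\Omega)\subset H(\Omega_j)$ the identity $(\Delta u_j,\Delta\varphi)=(f,\varphi)$ passes to the limit, and it extends to $\varphi\in H(\Omega)$ by density. It remains to show $\tilde u\in H(\Omega)$.

Put $\zeta_j=1-\chi(\cdot/(8r_{j+1}))$. It vanishes on $B_{2r_{j+1}}$, which contains the compact set $\{0\}\cup\bigcup_{i>j}E_i$, and equals $1$ off $B_{4r_{j+1}}$. If $v\in C_0^\infty(\Omega_j)$, then $\zeta_jv\in C_0^\infty(\Omega)$; approximating $u_j$ by such $v$ gives $\zeta_ju_j\in H(\Omega)$. On $B_{4r_{j+1}}\subset B_{R_j/2}$, $(P_j)$ and $r_{j+1}\le R_j$ give $|\nabla^iu_j|\le C|A_j|\,r_{j+1}^{-i}$, $i\le2$. Hence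
$$\|\Delta((1-\zeta_j)u_j)\|\le C|A_j|\,r_{j+1}^{-2}\,r_{j+1}^{n/2}=C|A_j|\,r_{j+1}^{2\theta}\to0$$
by (7.6). So $\tilde u=\lim\zeta_ju_j\in H(\Omega)$, and $\tilde u=u$.

**Lower bound.** We show that later spheres do not spoil the value reached at stage $j$, on a sphere slightly smaller than $S_{r_j}$. Let $j\ge1$ and $|x|=\rho_j:=\frac{r_j}{8n}=\frac{R_j}{4n}$. By $(P_j)$,
$$|u_j(x)-A_j|\le\frac{n|A_j|}{R_j}\cdot\frac{R_j}{4n}=\tfrac14|A_j| .$$
The ball $B_{\rho_j/2}(x)$ lies in $\Omega$ and in $\Omega_i$ for all $i\ge j$. Indeed its points have modulus between $\frac12\rho_j$ and $\frac32\rho_j<\frac12r_j$. The sets $E_i$, $i>j$, lie in $B_{2r_{j+1}}$ with $2r_{j+1}=\delta_{j+1}r_j\le\delta_*r_j\le\frac{r_j}{16n}=\frac{\rho_j}2$, while $E_1,\dots,E_j$ lie outside $B_{r_j/2}$. In particular the spheres $|x|=\rho_j$ lie in $\Omega$. Also $f=0$ on this ball, so $u_{i+1}-u_i$ is biharmonic there for $i\ge j$. By (4.1), (4.3), (7.5), (7.6) and (7.1),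
$$\sum_{i\ge j}|u_{i+1}(x)-u_i(x)|\le C_3r_j^{-2\theta}\sum_{i\ge j}|A_i|\,r_{i+1}^{2\theta}\le2C_3\delta_*^{2\theta}|A_j|\le\tfrac14|A_j|.\tag{7.7}$$
The function $u-u_i$ is biharmonic in the same ball, so by (4.1) and (4.3) $|u(x)-u_i(x)|\le C\rho_j^{-2\theta}\|\Delta(u-u_i)\|\to0$ as $i\to\infty$. Hence $|u(x)-A_j|\le\frac12|A_j|$, that is,
$$\tfrac12\le\frac{u(x)}{A_j}\le\tfrac32\qquad\text{for all }|x|=\rho_j,\ j\ge1.\tag{7.8}$$

## 8. Every dimension $n\ge8$: summable ratios keep the center values away from zero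

Everything now rests on the numbers $A_j$. By (7.5) and $\theta\ge1$,
$$|A_{j+1}|\ge(\theta-C_2\delta_{j+1})|A_j|\ge(1-C_2\delta_{j+1})|A_j| .$$
Choose the $k_j$ so that, besides $\delta_j\le\delta_*$, also $\sum_j\delta_j<\infty$. Since $C_2\delta_j\le\frac14$ and $A_0=1$,
$$|A_j|\ge\prod_{i\le j}(1-C_2\delta_i)\ge c_0>0\quad\text{for all }j,\qquad\operatorname{sign}A_j=(-1)^j .$$
By (7.8), $(-1)^ju\ge c_0/2$ on the spheres $|x|=\rho_j\to0$, which lie in $\Omega$. So $u(x)\not\to0$ as $x\to0$, although (2.1) holds. This proves the main part of the Theorem, and Conjecture 1 is false for every $n\ge8$. $\blacksquare$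

The proof uses $n\ge8$ only through $|1-w(0)|=\frac{n-4}4\ge1$. For $n=5,6,7$ condition (2.1) is sufficient by the result quoted in Section 2, and by what was just proved it is sufficient for no $n\ge8$. So the restriction $n<8$ is essential.

## 9. How dense the holes can be for $n=8$, and growth for $n\ge9$

**Proof of (a), $n=8$.** We want $\sum\delta_j<\infty$ with the $k_j$ as dense as possible. Take $k_1=m_*$ and $k_{j+1}-k_j=m_*+\lceil2\log_2(j+1)\rceil$ with a fixed large $m_*$. Then $\delta_1=\frac322^{-m_*}$ and $\delta_{j+1}\le2^{1-m_*}(j+1)^{-2}$, so $\delta_j\le\delta_*$ and $\sum\delta_j<\infty$, and Section 8 applies. Summing the differences, $k_j\le C(m_*)\,j\log(j+1)$. If $j\le c'N/\log N$ with $c'$ small and $N$ large, then $j+1\le N$ and $k_j\le C(m_*)c'N\le N$. So at least $cN/\log N$ of the $k_j$ are $\le N$ for large $N$. Each contributes at least $\kappa_8(3/4)^4$ to the partial sum $\sum_{k\le N}2^{4k}\mathrm{cap}_2(C_{2^{-k}}\setminus\Omega)$. $\square$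

**Proof of (b), $n\ge9$.** Now $\theta>1$, and a fixed relative error can be absorbed, so geometric radii are allowed. Take $k_j=mj$ with a fixed $m$ so large that $2^{1-m}\le\delta_*$ and $\theta':=\theta-C_22^{1-m}>1$. Then $\delta_1=\frac322^{-m}$ and $\delta_{j+1}=2^{1-m}$, so $\delta_j\le2^{1-m}\le\delta_*$ for all $j$, and Section 7 applies. By (7.5), $|A_{j+1}|\ge\theta'|A_j|$, so $|A_j|\ge\theta'^{\,j}$ and $\operatorname{sign}A_j=(-1)^j$.

*Growth.* Here $\rho_j=\frac{r_j}{8n}=\frac3{32n}2^{-mj}$. Put $\kappa=\frac{\log_2\theta'}m>0$. Then $\theta'^{\,j}=(2^{mj})^\kappa=\bigl(\frac3{32n}\bigr)^\kappa\rho_j^{-\kappa}$, and (7.8) gives on $|x|=\rho_j$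
$$(-1)^ju\ge\tfrac12\theta'^{\,j}\ge c|x|^{-\kappa}.$$
In particular $(-1)^ju\ge\frac12$ there, so this $\Omega$ also has the properties in the main part of the Theorem.

*Capacity density.* For $\rho\in(0,1]$ let $j\ge1$ be the least index with $2^{-mj}\le\rho$. Then $2^{-mj}\ge2^{-m}\rho$: for $j\ge2$ because $2^{-m(j-1)}>\rho$, and for $j=1$ because $\rho\le1$. By (7.2), $E_j\subset\overline{B_\rho}\setminus\Omega$, so
$$\mathrm{cap}_2(\overline{B_\rho}\setminus\Omega)\ge\kappa_nr_j^{n-4}=\kappa_n\bigl(\tfrac34\bigr)^{n-4}2^{-mj(n-4)}\ge\kappa_n\bigl(\tfrac34\bigr)^{n-4}2^{-m(n-4)}\rho^{n-4}.$$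

*Green function.* The Green function $G$ of $\Omega$ represents the solution as $u(x)=\int_\Omega G(x,y)f(y)\,dy$. If $|G(x,y)|\le C|x-y|^{4-n}$ held in $\Omega$, then $|u(x)|\le C\int|x-y|^{4-n}|f(y)|\,dy$. The right side is bounded in $x$, because $f$ is bounded with compact support and $|y|^{4-n}$ is locally integrable. This contradicts the growth of $u$ on the spheres $|x|=\rho_j$. $\square$
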